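\title{A nonsymmetric operad with one relation whose Hilbert series is not algebraic}

\begin{abstract}
We disprove the conjecture that every nonsymmetric operad with one relation has an algebraic Hilbert series. Over an arbitrary field, we construct an operad with four binary generators and a single three-term relation of arity $8$ and weight $7$, and we compute its Hilbert series in terms of the lacunary series $\sum_{k\ge0}z^{2^k+k}$. The Hilbert series is not algebraic, and it satisfies no algebraic differential equation.
\end{abstract}

\section{The question and the answer}\label{sec:intro}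

Fix a field $\Bbbk$. A \emph{nonsymmetric operad} $\mathcal O$ consists of vector spaces $\mathcal O(n)$, $n\ge1$, an element $\mathrm{id}\in\mathcal O(1)$, and multilinear compositions $a\circ(b_1,\dots,b_n)\in\mathcal O(k_1+\dots+k_n)$ for $a\in\mathcal O(n)$ and $b_i\in\mathcal O(k_i)$. The compositions are associative and have $\mathrm{id}$ as a two-sided unit, exactly as for multilinear operations substituted into one another. Elements of $\mathcal O(n)$ have \emph{arity} $n$, and $a\circ_kb$ denotes the composition with $b$ in place $k$ and $\mathrm{id}$ in all other places. An \emph{ideal} is a family of subspaces $I(n)\subset\mathcal O(n)$ that contains $a\circ(b_1,\dots,b_n)$ whenever one of $a,b_1,\dots,b_n$ lies in it.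

The free operad $\mathcal F(\mathcal X)$ on generators $f_1,\dots,f_d$ of arities $a_1,\dots,a_d\ge2$ has a basis of \emph{tree monomials}: planar rooted trees whose internal vertices are labeled by generators, a vertex labeled $f_i$ having $a_i$ children. The arity of a tree monomial is its number of leaves, its \emph{weight} is its number of internal vertices, composition grafts trees onto leaves, and $\mathrm{id}$ is the tree without internal vertices. We write tree monomials as nested expressions with the leaves numbered from left to right, such as $p(p(1,2),3)$. An \emph{operad with one relation} is a quotient $\mathcal O=\mathcal F(\mathcal X)/(R)$, where $R\neq0$ lies in a single arity component and is homogeneous of a single weight, and $(R)$ is the ideal that it generates. A tree monomial of arity $n$ has weight at most $n-1$, so each $\mathcal O(n)$ is finite-dimensional, and the \emph{Hilbert series}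
\[
h_{\mathcal O}(t)=\sum_{n\ge1}\dim\mathcal O(n)\,t^n
\]
is defined. It is \emph{algebraic} if $P(t,h_{\mathcal O}(t))=0$ for some nonzero $P\in\mathbb Q[t,y]$.

What should one expect of $h_{\mathcal O}$? A tree monomial other than $\mathrm{id}$ is a root label together with a sequence of subtrees, so the free operad has $h=t+\sum_ih^{a_i}$. For one binary generator this gives $h=\frac12(1-\sqrt{1-4t})$, which is algebraic but not rational. Thus algebraic series play for operads the role that rational series play for associative algebras, where the free algebra on $d$ generators of degree one has series $1/(1-dt)$. Recall that a \emph{Gr\"obner basis} of an ideal $I$, for a given monomial order, is a subset of $I$ such that the leading monomial of every nonzero element of $I$ is divisible by the leading monomial of an element of the subset. Three known facts extend the analogy.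
\begin{enumerate}
\item[(F1)] A nonsymmetric operad with a finite Gr\"obner basis has an algebraic Hilbert series.
\item[(F2)] A finitely generated graded associative algebra with a finite Gr\"obner basis has a rational Hilbert series.
\item[(F3)] A finitely generated graded associative algebra with one homogeneous relation has a rational Hilbert series.
\end{enumerate}
Fact (F1) is the operadic counterpart of (F2). The counterpart of (F3) is Conjecture~10.4.1.2 of \cite{AO}:
\begin{quote}
\emph{For each nonsymmetric operad with one relation, its Hilbert series is an algebraic function.}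
\end{quote}
If $R$ is a tree monomial, then $(R)$ is spanned by the monomials divisible by $R$, so $\{R\}$ is a Gr\"obner basis and (F1) applies. A counterexample therefore needs a relation with several terms. We show that three terms are enough.

Let $\mathcal F$ be the free nonsymmetric operad on four binary generators $p,f,g,x$, and let $\rho=m_1+m_2+m_3\in\mathcal F(7)$, where
\begin{equation}\label{eq:rho}
\begin{aligned}
m_1&=f\bigl(x(1,2),\;x(\,p(3,4),\;p(x(5,6),7)\,)\bigr),\\
m_2&=g\bigl(1,\;p(\,f(2,\;x(p(3,4),p(5,6))),\;7\,)\bigr),\\
m_3&=p\bigl(\,f(1,\;x(p(x(2,3),4),\,p(5,6))),\;7\,\bigr);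
\end{aligned}
\end{equation}
see Figure~\ref{fig:trees}. Put $R=p\circ_1\rho=p(\rho,8)\in\mathcal F(8)$. It is a sum of three distinct tree monomials of weight $7$. Let $\mathcal O=\mathcal F/(R)$, $h=h_{\mathcal O}(t)$, and
\[
L(z)=\sum_{k\ge0}z^{2^k+k}.
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[level distance=7mm, inner sep=1.5pt]
\begin{scope}[level 1/.style={sibling distance=18mm}, level 2/.style={sibling distance=10mm}, level 3/.style={sibling distance=6mm}, level 4/.style={sibling distance=5mm}]
\node {$f$}
 child {node {$x$} child {node {$1$}} child {node {$2$}}}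
 child {node {$x$}
  child {node {$p$} child {node {$3$}} child {node {$4$}}}
  child {node {$p$} child {node {$x$} child {node {$5$}} child {node {$6$}}} child {node {$7$}}}};
\node at (0,0.7) {$m_1$};
\end{scope}
\begin{scope}[xshift=40mm, level 1/.style={sibling distance=12mm}, level 4/.style={sibling distance=10mm}, level 5/.style={sibling distance=5mm}]
\node {$g$}
 child {node {$1$}}
 child {node {$p$}
  child {node {$f$} child {node {$2$}}
   child {node {$x$}
    child {node {$p$} child {node {$3$}} child {node {$4$}}}
    child {node {$p$} child {node {$5$}} child {node {$6$}}}}}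
  child {node {$7$}}};
\node at (0,0.7) {$m_2$};
\end{scope}
\begin{scope}[xshift=85mm, level 1/.style={sibling distance=12mm}, level 4/.style={sibling distance=6mm}, level 5/.style={sibling distance=5mm}]
\node {$p$}
 child {node {$f$} child {node {$1$}}
  child {node {$x$}
   child {node {$p$} child {node {$x$} child {node {$2$}} child {node {$3$}}} child {node {$4$}}}
   child {node {$p$} child {node {$5$}} child {node {$6$}}}}}
 child {node {$7$}};
\node at (0,0.7) {$m_3$};
\end{scope}
\end{tikzpicture}
\caption{The three tree monomials whose sum is $\rho$, drawn with the root on top. Each contains a subtree of the form $f(A,x(p(\cdot,\cdot),p(C,\cdot)))$, where $(A,C)$ is $(x(1,2),x(5,6))$ in $m_1$, $(2,5)$ in $m_2$, and $(1,5)$ in $m_3$.}\label{fig:trees}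
\end{figure}

\begin{theorem}\label{thm:alg}
Over any field $\Bbbk$ there is a power series $\theta\in\mathbb Z[[t]]$ with
\begin{equation}\label{eq:main}
h=t+4h^2-h\theta,\qquad \theta=h^7-\theta^2h^4L(h).
\end{equation}
Consequently $h$ is not algebraic over $\mathbb Q(t)$, and the conjecture is false.
\end{theorem}

By (F1), the operad $\mathcal O$ therefore has no finite Gr\"obner basis for any choice of monomial order.

A power series $F(t)$ is \emph{D-finite} if $\sum_{i=0}^rp_i(t)F^{(i)}=0$ for polynomials $p_i$ that are not all zero, and \emph{differentially algebraic} if $P(t,F,F',\dots,F^{(r)})=0$ for some $r\ge0$ and some nonzero polynomial $P$ over $\mathbb C$. Algebraic series and D-finite series are differentially algebraic, directly from the definitions.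

\begin{theorem}\label{thm:diff}
The series $h$ is not differentially algebraic. In particular it is not D-finite. The same holds after adding to the presentation any finite number of further generators of arbitrary arities $b_1,\dots,b_q\ge2$, keeping the single relation $R$.
\end{theorem}

The construction rests on self-reference. A relation of the form $p\circ_1\rho$ turns $p$ into a test: $p(u,v)$ with $v\ne0$ vanishes exactly when $u$ lies in the span of the values of $\rho$ (Section~\ref{sec:test}). When $\rho$ itself contains $p$, its terms run this test on smaller elements, and that span is governed by a recursion. For the element \eqref{eq:rho} each round of the recursion doubles a complete binary tree and advances a counter by one, which produces the exponents $2^k+k$ (Section~\ref{sec:kernel}). Sections~\ref{sec:transfer} and~\ref{sec:L} pass from $h$ to $L$ and exploit the gaps in $L$.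

\section{Graded linear algebra}\label{sec:linalg}

All vector spaces in Sections~\ref{sec:test} and~\ref{sec:kernel} are graded by arity with finite-dimensional components, all subspaces are graded, and all maps preserve the grading. We put $|V|=\sum_n\dim V(n)\,t^n$. Tensor products carry the total grading, so $|V\otimes W|=|V|\,|W|$. We write $O=\bigoplus_n\mathcal O(n)$ for the graded space underlying an operad $\mathcal O$. An element $a\in\mathcal O(n)$ defines a linear map $O^{\otimes n}\to O$, $w_1\otimes\dots\otimes w_n\mapsto a\circ(w_1,\dots,w_n)$, which preserves the grading and which we again denote by $a$. For a generator $\gamma$, the image of this map is $O_\gamma$. The symbol $1$ in a tensor product of maps is an identity map.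

We use the following facts, where $\phi\colon V\to V'$ and $\psi\colon W\to W'$ are linear maps.
\begin{enumerate}
\item[(L1)] $\ker(\phi\otimes\psi)=\ker\phi\otimes W+V\otimes\ker\psi$.
\item[(L2)] $(\phi\otimes1_W)^{-1}(U'\otimes W)=\phi^{-1}(U')\otimes W$ for $U'\subset V'$.
\item[(L3)] $\phi^{-1}(\phi(U))=U+\ker\phi$ for $U\subset V$.
\item[(L4)] $(U\otimes W)\cap(V\otimes Z)=U\otimes Z$ for $U\subset V$, $Z\subset W$.
\item[(L5)] If the sum of the subspaces $Z_k\subset W$ is direct, then so is the sum of the $V\otimes Z_k$, and $\bigl(\sum_kA_k\otimes Z_k\bigr)\cap\bigl(\sum_kB_k\otimes Z_k\bigr)=\bigoplus_k(A_k\cap B_k)\otimes Z_k$ for $A_k,B_k\subset V$. In particular $(A\otimes W)\cap(B\otimes W)=(A\cap B)\otimes W$.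
\end{enumerate}
For (L1), choose complements of the two kernels; $\phi\otimes\psi$ is injective on their tensor product. For (L4), choose complements of $U$ and $Z$ and split $V\otimes W$ into four blocks. For (L2) and (L5), a basis of $W$, chosen for (L5) to contain bases of all $Z_k$, writes $V\otimes W$ as a direct sum of copies of $V$, and the claims hold copy by copy.

The factors of $O^{\otimes7}$ are called positions $1,\dots,7$. For $U\subset O$ and $A\subset O\otimes O$, and in a tensor product over any set of positions, $U_{[a]}$ is the subspace with $U$ in position $a$ and $O$ elsewhere, and $A_{[ab]}$ is the subspace with $A$ in positions $a<b$ and $O$ elsewhere. Precisely, $A_{[ab]}$ is the image of $A\otimes O\otimes\dots\otimes O$ under a permutation of tensor factors. Such permutations are only bookkeeping in vector spaces; they allow us to apply (L1)--(L5) to factors that are not adjacent.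

\section{Relations of the form $p\circ_1\rho$}\label{sec:test}

In this section $\mathcal F$ is free on a finite set $\mathcal X$ of generators $\gamma$ of arities $a(\gamma)\ge2$, among them a binary generator $p$, and $\rho\in\mathcal F(m)$ with $m\ge2$. Let $R=p\circ_1\rho$, $\mathcal O=\mathcal F/(R)$, $h=|O|$, and
\[
\Theta=\operatorname{im}(\rho\colon O^{\otimes m}\to O),\qquad K=\ker(\rho\colon O^{\otimes m}\to O),\qquad\theta=|\Theta|.
\]
All terms of $R$ share the root $p$ and the last leaf. For this reason the decomposition of the free operad according to the root survives in the quotient.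

\begin{lemma}\label{lem:structure}
\begin{enumerate}
\item[(a)] $O=\Bbbk\,\mathrm{id}\oplus\bigoplus_{\gamma\in\mathcal X}O_\gamma$. The map $\gamma\colon O^{\otimes a(\gamma)}\to O$ is injective for $\gamma\ne p$, and $\ker(p\colon O\otimes O\to O)=\Theta\otimes O$.
\item[(b)] $h=t+\sum_{\gamma\in\mathcal X}h^{a(\gamma)}-h\theta$ and $\theta=h^m-|K|$.
\item[(c)] Let $x\neq p$ be a binary generator that is not the root of any tree monomial occurring in $\rho$. Then $\Theta\cap O_x=0$, and $\beta=p\circ(x\otimes1)\colon O^{\otimes3}\to O_p$ is injective.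
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $F$ be the graded space of $\mathcal F$, let $I=(R)$, and let $\Theta_F$ be the image of $\rho\colon F^{\otimes m}\to F$. In the free operad the maps $\gamma\colon F^{\otimes a(\gamma)}\to F$ are injective and $F=\Bbbk\,\mathrm{id}\oplus\bigoplus_\gamma\gamma(F^{\otimes a(\gamma)})$. Let $J_\gamma\subset F^{\otimes a(\gamma)}$ be the sum of the subspaces with $I$ in one position and $F$ elsewhere. By (L1), $J_\gamma$ is the kernel of $F^{\otimes a(\gamma)}\to O^{\otimes a(\gamma)}$. Put $N_\gamma=J_\gamma$ for $\gamma\ne p$ and $N_p=J_p+\Theta_F\otimes F$. We claim that $I=\bigoplus_\gamma\gamma(N_\gamma)$.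

The right side lies in $I$, because $I$ is an ideal and $p(\rho(w),v)=R(w\otimes v)$. Conversely, $I$ is spanned by the elements $T\circ_k(R\circ(w_1,\dots,w_{m+1}))$ with $T$ and the $w_i$ tree monomials, since by associativity their span is an ideal containing $R$. If $T=\mathrm{id}$, such an element lies in $p(\Theta_F\otimes F)$. Otherwise $T$ has a root $\gamma$, the leaf $k$ belongs to one of the subtrees at the root, and the element lies in $\gamma(J_\gamma)$. This proves the claim.

Hence $O=F/I=\Bbbk\,\mathrm{id}\oplus\bigoplus_\gamma O_\gamma$ with $O_\gamma\cong F^{\otimes a(\gamma)}/N_\gamma$, and the kernel of $\gamma$ on $O^{\otimes a(\gamma)}=F^{\otimes a(\gamma)}/J_\gamma$ is $N_\gamma/J_\gamma$. This is zero for $\gamma\neq p$. For $\gamma=p$ it is the image of $\Theta_F\otimes F$ in $O\otimes O$, which is $\Theta\otimes O$.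

(b) By (a), $|O_\gamma|=h^{a(\gamma)}$ for $\gamma\ne p$ and $|O_p|=h^2-\theta h$. Also $\Theta\cong O^{\otimes m}/K$.

(c) Since $m\ge2$, every monomial in $\rho$ has a root $\gamma\ne x$, so $\Theta\subset\bigoplus_{\gamma\ne x}O_\gamma$, which meets $O_x$ in $0$. By (a) and (L2), $\ker\beta=(x\otimes1)^{-1}(\Theta\otimes O)=x^{-1}(\Theta)\otimes O=0$.
\end{proof}

By part (b), the Hilbert series is determined once $|K|$ is known in terms of $h$ and $\theta$. Two small examples show how $K$ and $\Theta$ feed back into themselves.

\begin{example}\label{ex:mono}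
Let $\mathcal X=\{p\}$ and $\rho=p$, so $R=p(p(1,2),3)$. Then $K=\ker p=\Theta\otimes O$ is described by $\Theta$ itself, and $\theta=h^2-\theta h$. With $h=t+h^2-h\theta$ this gives $\theta=h-t$ and $h=t/(1-t)$: one right comb survives in each arity.
\end{example}

\begin{example}[A counter]\label{ex:counter}
Let $\mathcal X=\{p,f,x\}$ be binary and $\rho=n_1+n_2$ with
\[
n_1=f\bigl(1,p(x(2,3),4)\bigr),\qquad n_2=p\bigl(f(1,p(2,3)),4\bigr).
\]
Call $c\in O$ \emph{marked} if $f(a,p(c,e))\in\Theta$ for all $a,e\in O$. Every $c\in\Theta$ is marked, since $p(c,e)=0$. If $c$ is marked, then $n_2(a,c,d,e)=p(f(a,p(c,d)),e)=0$, so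
\[
f\bigl(a,p(x(c,d),e)\bigr)=n_1(a,c,d,e)=\rho(a,c,d,e)\in\Theta,
\]
and $x(c,d)$ is marked. Starting from $c\in\Theta$, the elements $c$, $x(c,d_1)$, $x(x(c,d_1),d_2),\dots$ are all marked. So the single relation forces an endless chain of elements into $\Theta\cap O_f$, and they are nonzero for nonzero $a,c,d,e$, because $n_1=f\circ(1\otimes\beta)$ is injective by Lemma~\ref{lem:structure}. The same injectivity hides the chain from the Hilbert series: $\rho(w)=0$ forces its component $n_1(w)$ in $O_f$ to vanish, so $K=0$, $\theta=h^4$, and $h=t+3h^2-h^5$ is algebraic.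
\end{example}

Example~\ref{ex:counter} has two defects. The chain does not show in $K$. Moreover, each round adds only one free argument $d_i$, which multiplies a Hilbert series by $h$, so the rounds would sum to a geometric series. The element \eqref{eq:rho} repairs both defects.

\section{The kernel of $\rho$}\label{sec:kernel}

From now on $\mathcal X=\{p,f,g,x,y_1,\dots,y_q\}$, where $p,f,g,x$ are binary, $q\ge0$, $y_j$ has arity $b_j\ge2$, and $\rho$ is given by \eqref{eq:rho}. The roots of $m_1,m_2,m_3$ are $f,g,p$, so Lemma~\ref{lem:structure}(c) applies to $x$. The generators $y_j$ enter only through Lemma~\ref{lem:structure}(b). The goal of this section is the following statement, whose case $q=0$ is \eqref{eq:main}.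

\begin{proposition}\label{prop:eq}
We have $|K|=\theta^2h^4L(h)$. Hence
\begin{equation}\label{eq:general}
h=t+4h^2+\sum_{j=1}^qh^{b_j}-h\theta,\qquad\theta=h^7-\theta^2h^4L(h).
\end{equation}
\end{proposition}

\subsection{Doubling, by hand}\label{ss:hand}

Call a pair $(A,C)$ of elements of $O$ \emph{good} if $f(A,x(u,p(C,e)))\in\Theta$ for all $u\in O_p$ and $e\in O$. As Figure~\ref{fig:trees} shows, $m_2$ and $m_3$ feed elements of this form into the first argument of $p$, and $m_1$ is itself of this form. Suppose that $(A,C)$ and $(B,C)$ are good, and let $w=A\otimes B\otimes u_1\otimes u_2\otimes C\otimes d\otimes e$. Then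
\begin{align*}
m_2(w)&=g\bigl(A,\,p(f(B,x(p(u_1,u_2),p(C,d))),e)\bigr)=0,\\
m_3(w)&=p\bigl(f(A,x(p(x(B,u_1),u_2),p(C,d))),e\bigr)=0,
\end{align*}
the first because $(B,C)$ is good and the second because $(A,C)$ is good. Therefore
\[
f\bigl(x(A,B),\,x(p(u_1,u_2),p(x(C,d),e))\bigr)=m_1(w)=\rho(w)\in\Theta .
\]
The elements $p(u_1,u_2)$ span $O_p$, so $(x(A,B),x(C,d))$ is good. For $c\in\Theta$ every pair $(a,c)$ is good, since $p(c,e)=0$. One round gives the good pairs $(x(a,b),x(c,d))$. A second round, applied to two such pairs with the same second entry, gives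
\[
\bigl(x(x(a,b),x(a',b')),\;x(x(c,d),d')\bigr).
\]
The two tests $m_2$ and $m_3$ require both halves of the first entry to have passed the previous round, so the number of free arguments in the first entry doubles, while the second entry counts the rounds as in Example~\ref{ex:counter}.

Accordingly, define subspaces of $O$ by
\[
T_0=O,\quad T_{k+1}=x(T_k\otimes T_k);\qquad C_0=\Theta,\quad C_{k+1}=x(C_k\otimes O).
\]
Since $x$ is injective, $|T_k|=h^{2^k}$ and $|C_k|=\theta h^k$. The $T_k$ are nested, $T_0\supset T_1\supset\cdots$, so by themselves they cannot keep the rounds apart. The counter does this.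

\begin{lemma}\label{lem:direct}
The sum $\sum_{k\ge0}C_k$ is direct. Hence $G=\sum_{k\ge0}T_k\otimes C_k\subset O\otimes O$ is a direct sum, and $|G|=\theta L(h)$.
\end{lemma}

\begin{proof}
We show by induction on $n$ that $C_0+\dots+C_n$ is direct. Let $c_0+\dots+c_n=0$ with $c_k\in C_k$ and $n\ge1$. For $k\ge1$ write $c_k=x(c_k')$ with $c'_k\in C_{k-1}\otimes O$. Then $c_0\in\Theta\cap O_x=0$, and the injectivity of $x$ gives $c_1'+\dots+c_n'=0$. By induction and (L5) the sum of $C_0\otimes O,\dots,C_{n-1}\otimes O$ is direct, so all $c'_k$ vanish. By (L5) again, $G$ is a direct sum, and $|G|=\sum_kh^{2^k}\cdot\theta h^k=\theta L(h)$.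
\end{proof}

The computation by hand produces elements of $\Theta\cap O_f$ from pure tensors. To find $K$ we need all of $\Theta\cap O_f$, including whatever cancellations among sums of tensors might contribute. We obtain this by writing the recursion as a fixed point equation for subspaces that has at most one solution, and then checking that the space found by hand solves it.

\subsection{A fixed point equation}

Define maps to $O\otimes O$, with sources the tensor products over the positions shown:
\begin{align*}
\mu&=(x\otimes x)(1\otimes1\otimes p\otimes\beta), & &x(1,2)\otimes x\bigl(p(3,4),p(x(5,6),7)\bigr),\\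
\psi&=(1\otimes x)(1\otimes p\otimes p), & &2\otimes x\bigl(p(3,4),p(5,6)\bigr),\\
\psi'&=(1\otimes x)(1\otimes\beta\otimes p), & &1\otimes x\bigl(p(x(2,3),4),p(5,6)\bigr).
\end{align*}
As maps $O^{\otimes7}\to O$,
\[
m_1=f\mu,\qquad m_2=g\bigl(1\otimes p(f\psi\otimes1)\bigr),\qquad m_3=p(f\psi'\otimes1).
\]
Their images lie in the independent summands $O_f,O_g,O_p$, and this is the reason for choosing three different roots. It gives
\begin{equation}\label{eq:Kcap}
K=\ker m_1\cap\ker m_2\cap\ker m_3.
\end{equation}
The maps $f$, $x\otimes x$ and $\beta$ are injective and $\ker p=\Theta\otimes O$, so (L1) gives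
\begin{equation}\label{eq:E}
\ker m_1=\ker\mu=E,\qquad E:=\Theta_{[3]}.
\end{equation}
The other two kernels depend on the unknown space $\Phi=f^{-1}(\Theta)\subset O\otimes O$. For $A\subset O\otimes O$ define subspaces of $O^{\otimes7}$ and of $O\otimes O$ by
\[
K_2(A)=O\otimes\psi^{-1}(A)\otimes O,\quad K_3(A)=\psi'^{-1}(A)\otimes O,\quad\Xi(A)=\mu\bigl(K_2(A)\cap K_3(A)\bigr).
\]

\begin{lemma}\label{lem:fixed}
We have $\ker m_2=K_2(\Phi)$ and $\ker m_3=K_3(\Phi)$, and $\Phi$ is the only graded subspace $A\subset O\otimes O$ with $\Xi(A)=A$.
\end{lemma}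

\begin{proof}
By (L2), $\ker m_3=(f\psi'\otimes1)^{-1}(\Theta\otimes O)=(f\psi')^{-1}(\Theta)\otimes O=K_3(\Phi)$. In the same way $\ker p(f\psi\otimes1)=\psi^{-1}(\Phi)\otimes O$, and since $g$ is injective, (L1) gives $\ker m_2=K_2(\Phi)$.

An element $\xi$ lies in $\Phi$ if and only if $f(\xi)=\rho(w)$ for some $w$. Comparing components in $O_f,O_g,O_p$, this equation means $f(\xi)=f(\mu(w))$ and $m_2(w)=m_3(w)=0$. As $f$ is injective, $\Phi=\mu(\ker m_2\cap\ker m_3)=\Xi(\Phi)$.

For uniqueness, note that $O(n)=0$ for $n\le0$. The component of $K_3(A)$ in arity $n$ is $\bigoplus_{j\ge1}\psi'^{-1}(A)(n-j)\otimes O(j)$, and $\psi'^{-1}(A)(n-j)$ depends only on $A(n-j)$, because $\psi'$ preserves arity. The same holds for $K_2(A)$, which has two free factors $O$. So $\Xi(A)(n)$ depends only on the $A(l)$ with $l<n$, and two fixed points agree in every arity by induction on $n$.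
\end{proof}

\subsection{The solution}

The good pairs of Section~\ref{ss:hand} suggest the candidate
\[
\Phi_0=\sum_{k\ge1}T_k\otimes x\bigl(O_p\otimes p(C_k\otimes O)\bigr).
\]
A term with $k=0$ would be zero, since $p(C_0\otimes O)=0$. It reappears when we take preimages, as the kernel of $p$.

\begin{lemma}\label{lem:solve}
We have $K_2(\Phi_0)=E+G_{[25]}$, $K_3(\Phi_0)=G_{[15]}$ and $\Xi(\Phi_0)=\Phi_0$. Hence $\Phi=\Phi_0$, $\ker m_2=E+G_{[25]}$ and $\ker m_3=G_{[15]}$.
\end{lemma}

\begin{proof}
Put $M=\sum_{k\ge1}T_k\otimes O_p\otimes p(C_k\otimes O)\subset O^{\otimes3}$. Then $\Phi_0=(1\otimes x)(M)$, and $1\otimes x$ is injective, so $(1\otimes x)^{-1}(\Phi_0)=M$.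

\emph{The space $K_2(\Phi_0)$.} We work on positions $2,\dots,6$. We have $\psi^{-1}(\Phi_0)=(1\otimes p\otimes p)^{-1}(M)$, and $M$ is the image under $1\otimes p\otimes p$ of $U=\sum_{k\ge1}T_k\otimes O\otimes O\otimes C_k\otimes O$. By (L3) and (L1),
\[
\psi^{-1}(\Phi_0)=U+\ker(1\otimes p\otimes p)=U+\Theta_{[3]}+\Theta_{[5]}.
\]
Now $\Theta_{[5]}=(T_0\otimes C_0)_{[25]}$, so $U+\Theta_{[5]}=G_{[25]}$. Tensoring with $O$ in positions $1$ and $7$ gives $K_2(\Phi_0)=E+G_{[25]}$.

\emph{The space $K_3(\Phi_0)$.} We work on positions $1,\dots,6$. Here $\psi'^{-1}(\Phi_0)=(1\otimes\beta\otimes p)^{-1}(M)$, and we factor $1\otimes\beta\otimes p=(1\otimes\beta\otimes1)(1^{\otimes4}\otimes p)$. The space $M$ has $O_p$ in the middle factor and $H=\sum_{k\ge1}T_k\otimes p(C_k\otimes O)$ in the two outer factors. Move the middle factor to the end and let $\pi_H\colon O^{\otimes2}\to O^{\otimes2}/H$ be the projection. Inside $O^{\otimes2}\otimes O_p$, which contains the image of $1\otimes\beta$, the space $H\otimes O_p$ is the kernel of $\pi_H\otimes1$. Its preimage under $1\otimes\beta$ is therefore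 $\ker(\pi_H\otimes\beta)$, which equals $H\otimes O^{\otimes3}$ by (L1), because $\beta$ is injective. So $(1\otimes\beta\otimes1)^{-1}(M)$ has $H$ in the outer factors and $O$ in positions $2,3,4$. By (L2) it remains to pull $H$ back along $1\otimes p$ to positions $1,5,6$, and (L3) and (L1) give
\[
(1\otimes p)^{-1}(H)=\sum_{k\ge1}T_k\otimes C_k\otimes O+O\otimes\Theta\otimes O=G\otimes O .
\]
Hence $\psi'^{-1}(\Phi_0)=G_{[15]}$, and $K_3(\Phi_0)=G_{[15]}$ on positions $1,\dots,7$.

\emph{The fixed point property.} Let $\kappa=(E+G_{[25]})\cap G_{[15]}$, so that $\Xi(\Phi_0)=\mu(\kappa)$. The summand $E$ prevents a direct computation of the intersection, but $\mu$ kills $E$, so we may compute modulo $E$. Let $\pi$ be the projection of $O^{\otimes7}$ that replaces $O$ by $\bar O=O/\Theta$ in position $3$; its kernel is $E$. Moving position $3$ to the end, write $G_{[15]}=A\otimes O$ and $G_{[25]}=B\otimes O$ with $A,B\subset O^{\otimes6}$. By (L5),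
\[
\pi(\kappa)\subset(A\otimes\bar O)\cap(B\otimes\bar O)=(A\cap B)\otimes\bar O=\pi\bigl(G_{[15]}\cap G_{[25]}\bigr).
\]
Thus $G_{[15]}\cap G_{[25]}\subset\kappa\subset E+(G_{[15]}\cap G_{[25]})$, and $\mu(\kappa)=\mu(G_{[15]}\cap G_{[25]})$. On positions $1,2,5$ we have $G_{[15]}=\sum_kT_k\otimes O\otimes C_k$ and $G_{[25]}=\sum_kO\otimes T_k\otimes C_k$. Because the sum of the $C_k$ is direct, (L5) forces both tests to take place in the same round $k$, and with (L4) we get
\[
G_{[15]}\cap G_{[25]}=\bigoplus_{k\ge0}T_k\otimes T_k\otimes O\otimes O\otimes C_k\otimes O\otimes O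
\]
on positions $1,\dots,7$. Applying $\mu$,
\begin{align*}
\Xi(\Phi_0)&=\sum_{k\ge0}x(T_k\otimes T_k)\otimes x\bigl(O_p\otimes p(x(C_k\otimes O)\otimes O)\bigr)\\
&=\sum_{k\ge0}T_{k+1}\otimes x\bigl(O_p\otimes p(C_{k+1}\otimes O)\bigr)=\Phi_0 .
\end{align*}
The last sentence of the lemma follows from Lemma~\ref{lem:fixed}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:eq}]
By \eqref{eq:Kcap}, \eqref{eq:E} and Lemma~\ref{lem:solve},
\[
K=E\cap(E+G_{[25]})\cap G_{[15]}=E\cap G_{[15]}.
\]
By (L4) this space has $\Theta$ in position $3$, $G$ in positions $1,5$, and $O$ in positions $2,4,6,7$. So $|K|=\theta\cdot\theta L(h)\cdot h^4$ by Lemma~\ref{lem:direct}, and \eqref{eq:general} follows from Lemma~\ref{lem:structure}(b).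
\end{proof}

\begin{remark}
The vertices above leaves $3$ and $4$ are what makes $G$ visible. By \eqref{eq:Kcap}, $K\subset\ker m_1$, so an injective $m_1$ would give $K=0$, as in Example~\ref{ex:counter}; the vertex $p(3,4)$ gives $m_1$ the kernel $E$. If $m_2$ and $m_3$ both killed $E$, then $K=E$ and $\theta=h^7-\theta h^6$, and $h$ would again be algebraic. The term $m_2$ does kill $E$, but in $m_3$ the first argument of the corresponding $p$ is $x(2,3)$, which shields it from $\Theta$. The lowest element of $K$ has $\rho$ in positions $3$ and $5$ and $\mathrm{id}$ elsewhere; its arity is $7+7+5=19$. No step of this section depends on the field.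
\end{remark}

\section{From $h$ to $L$}\label{sec:transfer}

Let $\delta=z\frac{d}{dz}$ and $\lambda_k=2^k+k$, so that $\delta^iL=\sum_k\lambda_k^iz^{\lambda_k}$. The equations \eqref{eq:general} express $L(h(t))$ rationally in $t$ and $h$, so an equation for $h$ leads to an equation for $L$. We use the textbook fact that in a field of transcendence degree at most $e$ over $\mathbb C$, any $e+1$ elements are algebraically dependent over $\mathbb C$.

\begin{lemma}\label{lem:transfer}
Let $h$ be as in Proposition~\ref{prop:eq} and $r\ge0$. If $P(t,h,h',\dots,h^{(r)})=0$ for a nonzero $P\in\mathbb C[t,y_0,\dots,y_r]$, then $Q(z,L,\delta L,\dots,\delta^rL)=0$ for a nonzero $Q\in\mathbb C[z,y_0,\dots,y_r]$.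
\end{lemma}

\begin{proof}
We work in the field $\mathbb C((t))$. We have $h=t+\cdots$, and $\theta\neq0$ because $\theta\,(1+\theta h^4L(h))=h^7$. By \eqref{eq:general},
\[
\theta=\frac{t-h+4h^2+\sum_jh^{b_j}}{h}\in\mathbb Q(t,h),\qquad\Lambda:=L(h(t))=\frac{h^7-\theta}{\theta^2h^4}\in\mathbb Q(t,h).
\]
We may assume that $r$ is the least order of an equation for $h$, and that $P$ has the least degree in $y_r$ among the equations of order $r$. Then $P$ involves $y_r$; for $r=0$ this holds because a nonzero polynomial in $t$ alone is not zero. In characteristic zero $\partial P/\partial y_r$ is a nonzero polynomial of smaller degree in $y_r$, so it does not vanish at $(t,h,\dots,h^{(r)})$. Differentiating the equation gives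
\[
\frac{\partial P}{\partial y_r}\,h^{(r+1)}=-\frac{\partial P}{\partial t}-\sum_{i<r}\frac{\partial P}{\partial y_i}\,h^{(i+1)},
\]
with all partial derivatives evaluated at $(t,h,\dots,h^{(r)})$. So $h^{(r+1)}$ lies in $\mathbb K=\mathbb C(t,h,\dots,h^{(r)})$. The derivation $d/dt$ maps the generators of $\mathbb K$ into $\mathbb K$, hence maps $\mathbb K$ to itself. The $r+2$ generators satisfy the relation $P$, so $\mathbb K$ has transcendence degree at most $r+1$.

The derivation $D=\frac h{h'}\frac d{dt}$ also preserves $\mathbb K$, and the chain rule gives $D(F(h(t)))=h\,F'(h)=(\delta F)(h(t))$ for $F\in\mathbb C[[z]]$. Thus the $r+2$ elements $h$ and $D^i\Lambda=(\delta^iL)(h(t))$, $0\le i\le r$, lie in $\mathbb K$ and satisfy a nonzero polynomial $Q$. The substitution $F(z)\mapsto F(h(t))$ is a ring homomorphism $\mathbb C[[z]]\to\mathbb C[[t]]$, and it is injective, since $cz^n+\cdots$ goes to $ct^n+\cdots$. It sends $Q(z,L,\dots,\delta^rL)$ to $0$.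
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:alg}]
The equations \eqref{eq:main} are Proposition~\ref{prop:eq} with $q=0$, and $\theta=|\Theta|$ has integer coefficients. Suppose that $h$ is algebraic. By Lemma~\ref{lem:transfer} with $r=0$, the series $L$ is algebraic over $\mathbb C(z)$. An algebraic power series is D-finite, and so its coefficients satisfy a linear recurrence with polynomial coefficients \cite{Comtet,Stanley}. Explicitly, differentiating the minimal equation of $L$ shows that $\mathbb C(z,L)$ is stable under $\delta$. This field is finite-dimensional over $\mathbb C(z)$, so $L,\delta L,\delta^2L,\dots$ are linearly dependent over $\mathbb C(z)$. Clearing denominators and collecting powers of $z$ gives $\sum_{s=0}^Sz^sq_s(\delta)L=0$ with polynomials $q_s$, not all zero. If $L=\sum_na_nz^n$, with $a_n=0$ for $n<0$, the coefficient of $z^n$ is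
\[
\sum_{s=0}^Sq_s(n-s)\,a_{n-s}=0 .
\]
Fix $s_0$ with $q_{s_0}\ne0$ and take $n=s_0+\lambda_k$. The gaps $\lambda_k-\lambda_{k-1}=2^{k-1}+1$ tend to infinity, so for large $k$ the only exponent of $L$ within distance $S$ of $\lambda_k$ is $\lambda_k$ itself. Only the term $s=s_0$ survives, and $q_{s_0}(\lambda_k)=0$ for infinitely many $k$. This contradicts $q_{s_0}\neq0$.
\end{proof}

\section{Differential transcendence of $L$}\label{sec:L}

The last argument treated an equation of degree one in $L,\delta L,\dots$ by reading it at exponents that arise in only one way. For an equation of degree $d$ we need exponents that can be written in essentially one way as a sum of at most $d$ numbers $\lambda_l$ and a bounded shift. The difficulty is carrying: $2^k+2^k=2^{k+1}$ frees a summand, which can then absorb the linear terms. Indeed $\lambda_k+\lambda_k=\lambda_{k+1}+\lambda_l$ whenever $k=\lambda_l+1$, for instance $6+6=11+1$. Distinct indices of comparable size avoid this.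

\begin{lemma}\label{lem:unique}
Let $d\ge1$ and $S\ge0$. For all large $N$ the following holds. If $k_1,\dots,k_d\in[N,2N]$ are distinct integers, $0\le s,s'\le S$, $0\le d'\le d$, $l_1,\dots,l_{d'}\ge0$, and
\[
n:=s+\sum_{j\le d}\lambda_{k_j}=s'+\sum_{j\le d'}\lambda_{l_j},
\]
then $s=s'$, $d=d'$, and $(l_j)$ is a permutation of $(k_j)$.
\end{lemma}

\begin{proof}
Put $W=d(2N+d)+S$ and $M=\lfloor N/(d+2)\rfloor$. Take $N$ so large that $S+2dN<2^{2N}$, $W<2^M$ and $d+1\le2^M$. Then $n\le S+d(2^{2N}+2N)<(d+1)2^{2N}\le2^{2N+d}$, so all $l_j<2N+d$. Separating powers of two from linear terms,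
\[
\sum_j2^{k_j}-\sum_j2^{l_j}=\Delta,\qquad\Delta=\Bigl(s'+\sum_jl_j\Bigr)-\Bigl(s+\sum_jk_j\Bigr),
\]
and $|\Delta|\le W$, since both brackets lie in $[0,W]$. The error $\Delta$ is small, but small $l_j$ could offset it, so we cut the indices $l_j$ at a gap. Among the $d+1$ disjoint windows $[iM,(i+1)M)$, $1\le i\le d+1$, one contains no $l_j$. For this $i$,
\[
\sum_j2^{k_j}-\sum_{l_j\ge(i+1)M}2^{l_j}=\sum_{l_j<iM}2^{l_j}+\Delta .
\]
The left side is divisible by $2^{(i+1)M}$, since $k_j\ge N\ge(d+2)M\ge(i+1)M$. The right side has absolute value less than $d\,2^{iM}+2^M\le(d+1)2^{iM}\le2^{(i+1)M}$. So both sides vanish.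

In a sum of $e$ powers of two, merging two equal terms lowers the number of terms by one, and the process ends at the binary expansion. So the binary digit sum is at most $e$, with equality only if the $e$ terms are distinct. The number $\sum_j2^{k_j}$ has digit sum $d$, as the $k_j$ are distinct, and it is the sum of the at most $d'\le d$ terms $2^{l_j}$ with $l_j\ge(i+1)M$. Hence $d'=d$, all $l_j$ are at least $(i+1)M$, they are distinct, and $\{l_j\}=\{k_j\}$ by uniqueness of the binary expansion. Cancelling the $\lambda$'s in the two expressions for $n$ gives $s=s'$.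
\end{proof}

\begin{lemma}\label{lem:L}
$Q(z,L,\delta L,\dots,\delta^rL)\ne0$ for every nonzero $Q\in\mathbb C[z,y_0,\dots,y_r]$.
\end{lemma}

\begin{proof}
Suppose that the series vanishes. Let $d$ be the total degree of $Q$ in $y_0,\dots,y_r$; then $d\ge1$, because a nonzero polynomial in $z$ is a nonzero series. Let $S=\deg_zQ$, and write the part of degree $d$ in the $y_i$ as
\[
\sum_{s=0}^Sz^s\sum_{i_1\le\dots\le i_d}c_{s,i}\,y_{i_1}\cdots y_{i_d},\qquad i=(i_1,\dots,i_d).
\]
A monomial $z^{s'}y_{i_1}\cdots y_{i_{d'}}$ of $Q$, with $s'\le S$ and $d'\le d$, evaluates to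
\[
\sum_{l_1,\dots,l_{d'}\ge0}\lambda_{l_1}^{i_1}\cdots\lambda_{l_{d'}}^{i_{d'}}\;z^{\,s'+\lambda_{l_1}+\dots+\lambda_{l_{d'}}}.
\]
Take $N\ge d(r+1)$ as in Lemma~\ref{lem:unique}, and choose disjoint sets of integers $I_1,\dots,I_d\subset[N,2N]$ with $r+1$ elements each. Let $k_j\in I_j$ and $0\le s\le S$. By Lemma~\ref{lem:unique}, the exponent $s+\sum_j\lambda_{k_j}$ occurs only for $s'=s$, $d'=d$ and $(l_j)=(k_{\sigma(j)})$ with $\sigma$ in the symmetric group $\mathfrak S_d$, and distinct $\sigma$ give distinct tuples. Its coefficient is therefore $Q_s(\lambda_{k_1},\dots,\lambda_{k_d})$, where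
\[
Q_s(u_1,\dots,u_d)=\sum_ic_{s,i}\sum_{\sigma\in\mathfrak S_d}u_{\sigma(1)}^{i_1}\cdots u_{\sigma(d)}^{i_d}.
\]
So $Q_s$ has degree at most $r$ in each variable and vanishes on the product of the $d$ sets $\{\lambda_k:k\in I_j\}$, each of size $r+1$. Such a polynomial is zero, by induction on the number of variables. For $i_1\le\dots\le i_d$, the monomial $u_1^{i_1}\cdots u_d^{i_d}$ arises only from the index $i$, since the exponents determine $i$ up to order, and its coefficient is $c_{s,i}$ times the number of $\sigma$ that fix the sequence $i$. This number is positive, so all $c_{s,i}$ vanish, contradicting the choice of $d$.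
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:diff}]
Proposition~\ref{prop:eq} and Lemma~\ref{lem:transfer} hold for every $q\ge0$ and all arities $b_1,\dots,b_q\ge2$. If $h$ were differentially algebraic, Lemma~\ref{lem:transfer} would produce a nonzero $Q$ with $Q(z,L,\delta L,\dots,\delta^rL)=0$, contradicting Lemma~\ref{lem:L}. A D-finite series is differentially algebraic, so $h$ is not D-finite.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AO}
\emph{Algebraic Operads: An Algorithmic Companion}, version 0.999,
\texttt{https://www.maths.tcd.ie/\~{}vdots/AlgebraicOperadsAnAlgorithmicCompanion.pdf}.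

\bibitem{Comtet}
Comtet, 1964.

\bibitem{Stanley}
Stanley, \emph{Differentiably finite power series}, 1980.

\end{thebibliography}
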